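\title{Little Lipschitz spaces without the approximation property}

\begin{abstract}
We construct a compact metric space $K$ for which the space $\operatorname{lip}_0(K)$ of little Lipschitz functions fails the approximation property, and hence the metric approximation property. The method moves an absolutely convergent series of rank-one operators with sum zero and total trace one from a Banach space $Y$ to the little Lipschitz space of a compact convex subset of $Y$, by means of averaged directional derivatives. A quantitative version, which does not rely on Enflo's theorem, gives one compact convex set $K\subset c_0$ such that the little Lipschitz, Lipschitz and Lipschitz-free spaces of $(K,d^\alpha)$ fail the approximation property for every $\alpha\in(0,1)$. We also show that $\operatorname{lip}_0(K)$ has the metric approximation property if and only if its dual has the approximation property.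
\end{abstract}

\section{The question and the results}\label{sec:intro}

All scalars are real. Let $(K,d)$ be a compact metric space with a distinguished point $0$. For $f:K\to\mathbb R$ and $r>0$ put
\[
\|f\|_L=\sup_{x\ne y}\frac{|f(x)-f(y)|}{d(x,y)},\qquad
\lambda_f(r)=\sup_{0<d(x,y)<r}\frac{|f(x)-f(y)|}{d(x,y)},
\]
a supremum over the empty set being $0$. The functions with $f(0)=0$ and $\|f\|_L<\infty$ form the Banach space $\operatorname{Lip}_0(K)$ under the norm $\|\cdot\|_L$. The \emph{little Lipschitz space} is the closed subspace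
\[
\operatorname{lip}_0(K)=\{f\in\operatorname{Lip}_0(K):\ \lambda_f(r)\to0\ \text{ as } r\to0\}.
\]
The number $\lambda_f(r)$ is the Lipschitz constant of $f$ seen at scales below $r$, so a little Lipschitz function is one that flattens out under magnification, uniformly over $K$. When the metric has to be named we write $\operatorname{lip}_0(K,d)$ and $\operatorname{Lip}_0(K,d)$.

A Banach space $X$ has the \emph{approximation property} (A.P.) of Grothendieck if for every compact set $C\subset X$ and every $\varepsilon>0$ there is a bounded linear operator $T:X\to X$ of finite rank with $\|Tx-x\|<\varepsilon$ for all $x\in C$. It has the \emph{metric approximation property} (M.A.P.) if $T$ can moreover be chosen with $\|T\|\le1$. For the M.A.P.\ it is enough to treat finite sets $C$: if $F$ is a finite $\varepsilon/3$-net of $C$, $\|T\|\le 1$ and $\|Tx-x\|<\varepsilon/3$ on $F$, then $\|Tx-x\|<\varepsilon$ on $C$. In particular, $X$ has the M.A.P.\ as soon as some sequence of finite-rank contractions converges pointwise to the identity.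

The following question is posed in \cite{Survey}.

\begin{quote}
\emph{Let $K$ be a compact metric space. Does $\operatorname{lip}_0(K)$ have the M.A.P.?}
\end{quote}

The simplest cases all say yes. If $K$ is finite, the space is finite-dimensional. If $K$ is a convex subset of a normed space, with the metric of the norm, then a little Lipschitz function has derivative zero along each segment $[0,x]$, so $\operatorname{lip}_0(K)=\{0\}$. Here are two cases in which the space is large.

\begin{example}[Ultrametric spaces]\label{ex:ultra}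
Suppose $d(x,z)\le\max(d(x,y),d(y,z))$ for all $x,y,z$, and fix $r>0$. The relation $d(x,y)<r$ is an equivalence relation with open classes, so there are finitely many classes. Choose a point in each class, $0$ in the class of $0$, and let $\pi_r(x)$ be the point chosen in the class of $x$. If $d(x,y)<r$, then $\pi_r(x)=\pi_r(y)$; if $d(x,y)\ge r$, then $d(\pi_r(x),\pi_r(y))\le\max(d(\pi_r(x),x),d(x,y),d(y,\pi_r(y)))=d(x,y)$. Hence $T_rf=f\circ\pi_r$ is a finite-rank contraction on $\operatorname{lip}_0(K)$. The function $f-T_rf$ has difference quotients at most $\lambda_f(r)$ on pairs with $d(x,y)<r$, and it is bounded by $r\lambda_f(r)$, so its difference quotients on the other pairs are at most $2\lambda_f(r)$. Thus $\|f-T_rf\|_L\le2\lambda_f(r)\to0$, and $\operatorname{lip}_0(K)$ has the M.A.P.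
\end{example}

\begin{example}[H\"older functions on the circle]\label{ex:circle}
Let $K=\mathbb R/2\pi\mathbb Z$ with the metric $d^\alpha$, where $d$ is arc length and $0<\alpha<1$. For $f\in\operatorname{lip}_0(K,d^\alpha)$ let $f_h(x)=f(x-h)$. Splitting pairs at distance $r$ as above gives $\|f_h-f\|_L\le\max(2\lambda_f(r),\,2\|f\|_L|h|^\alpha/r)$, so $\|f_h-f\|_L\to0$ as $h\to0$. Let $F_n$ be the Fej\'er kernels: nonnegative trigonometric polynomials of integral one whose mass concentrates at $0$. The operators $T_nf=F_n*f-(F_n*f)(0)$ are contractions of finite rank, they take values in $\operatorname{lip}_0(K,d^\alpha)$ because trigonometric polynomials are Lipschitz for $d$, and $\|T_nf-f\|_L\le\int F_n(h)\|f_h-f\|_L\,dh\to0$. So $\operatorname{lip}_0(K,d^\alpha)$ has the M.A.P.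
\end{example}

In both examples one discards the behavior of $f$ below a scale $r$, at a cost of order $\lambda_f(r)$. On a general $K$ one can restrict $f$ to a finite net and extend it back with the same Lipschitz constant by McShane's formula (recalled in Section~\ref{sec:avg}), but that formula is not linear in $f$. One would still guess that the answer is yes, all the more since $\operatorname{lip}_0(K)$ always embeds almost isometrically into $c_0$ (Lemma~\ref{lem:c0}), where the coordinate projections give the M.A.P. The guess is wrong, and even the A.P.\ can fail.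

A \emph{modulus} is a continuous, concave, nondecreasing function $\omega:[0,\infty)\to[0,\infty)$ with $\omega(0)=0$ and $\omega(t)>0$ for $t>0$. For a modulus $\omega$, the formula $\omega(\|x-y\|)$ defines a metric on any subset of a Banach space, and this metric induces the norm topology (Section~\ref{sec:avg}).

\begin{theorem}\label{thm:A}
Let $Y$ be a Banach space that fails the A.P. There are a compact convex set $K\subset Y$ with $0\in K$ and a modulus $\omega$ with $\omega(t)/t\to\infty$ as $t\to0$ such that, for the metric $\rho(x,y)=\omega(\|x-y\|)$, the space $\operatorname{lip}_0(K,\rho)$ fails the A.P. In particular it fails the M.A.P.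
\end{theorem}

A Banach space failing the A.P.\ exists by Enflo's theorem \cite{Enflo}, so Theorem~\ref{thm:A} answers the question in the negative. The choice of scalars does not matter here: if a complex space fails the A.P., so does its underlying real space. Indeed, if a real-linear operator $T$ of finite rank is within $\varepsilon$ of the identity on $C\cup iC$, then $x\mapsto\frac12(Tx-iT(ix))$ is complex-linear, has finite rank, and differs from $x$ by $\frac12(Tx-x)-\frac i2(T(ix)-ix)$, which has norm less than $\varepsilon$ on $C$.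

In Theorem~\ref{thm:A} the modulus is tailored to $Y$. The second theorem shows that failure also occurs for H\"older metrics, in contrast with Example~\ref{ex:circle}. Its proof uses neither Enflo's theorem nor Theorem~\ref{thm:A}. For a metric $\rho$ on $K$, the \emph{Lipschitz-free space} $\mathcal F(K,\rho)$ is the closed linear span in $\operatorname{Lip}_0(K,\rho)^*$ of the evaluations $\delta_x:f\mapsto f(x)$, $x\in K$; recall that $\mathcal F(K,\rho)^*=\operatorname{Lip}_0(K,\rho)$.

\begin{theorem}\label{thm:B}
There is a compact convex set $K\subset c_0$ with $0\in K$ such that, with $d(x,y)=\|x-y\|_\infty$, the following holds. For every modulus $\omega$ with $\omega(t)/t\to\infty$ and $\omega(t)=O(|\log t|^{-5})$ as $t\to0$, the spaces $\operatorname{lip}_0(K,\omega\circ d)$, $\mathcal F(K,\omega\circ d)$ and $\operatorname{Lip}_0(K,\omega\circ d)$ all fail the A.P. In particular this holds for $(K,d^\alpha)$, for every $\alpha\in(0,1)$.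
\end{theorem}

The last result complements the two theorems: for little Lipschitz spaces the M.A.P., a property with a sharp constant, is equivalent to a property of the dual with no constant at all.

\begin{proposition}\label{prop:C}
Let $K$ be a compact metric space and $X=\operatorname{lip}_0(K)$. Then $X$ has the M.A.P.\ if and only if $X^*$ has the A.P., if and only if $X^*$ has the M.A.P.
\end{proposition}

Section~\ref{sec:trace} recalls how failure of the A.P.\ is detected by traces. Section~\ref{sec:avg} explains how such an obstruction can be carried from $Y$ to $\operatorname{lip}_0(K,\rho)$, works out dimensions one and two, and proves the estimate on which both theorems rest. Sections \ref{sec:A}, \ref{sec:B} and~\ref{sec:C} prove the three results.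

\section{Traces and the approximation property}\label{sec:trace}

The rank-one operator $x\mapsto\varphi(x)u$ has trace $\varphi(u)$. In finite dimensions the sum of the traces of rank-one operators depends only on the sum of the operators. For infinite series this can fail, and the failure is what we shall produce. Call a sequence of pairs $(u_i,\varphi_i)\in X\times X^*$ a \emph{trace obstruction} on the Banach space $X$ if
\begin{equation}\label{eq:obstruction}
\sum_i\|u_i\|\,\|\varphi_i\|<\infty,\qquad \sum_i\varphi_i(x)u_i=0\ \ (x\in X),\qquad \sum_i\varphi_i(u_i)=1 .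
\end{equation}

The first condition has some slack, which is used in the next lemma and again, decisively, in Section~\ref{sec:A}: if $s_j\ge0$ and $\sum s_j<\infty$, then
\begin{equation}\label{eq:slack}
\text{there are } 1\le\beta_1\le\beta_2\le\cdots\to\infty \text{ with } \sum_j\beta_js_j<\infty .
\end{equation}
To see this, choose $0=j_0<j_1<j_2<\cdots$ with $\sum_{j>j_m}s_j\le4^{-m}$ for $m\ge1$, and put $\beta_j=2^m$ for $j_m<j\le j_{m+1}$.

\begin{lemma}\label{lem:trace}
A Banach space that carries a trace obstruction fails the A.P.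
\end{lemma}

\begin{proof}
Drop the pairs with $u_i=0$ or $\varphi_i=0$. Take $\beta_i$ from \eqref{eq:slack} for $s_i=\|u_i\|\|\varphi_i\|$, and replace $u_i$ by $u_i/(\beta_i\|u_i\|)$ and $\varphi_i$ by $\beta_i\|u_i\|\varphi_i$. The operators $x\mapsto\varphi_i(x)u_i$ do not change, so \eqref{eq:obstruction} still holds, and now $C=\{u_i\}\cup\{0\}$ is compact and $\sum\|\varphi_i\|<\infty$. If $Tx=\psi(x)w$ has rank one, then
\[
\sum_i\varphi_i(Tu_i)=\sum_i\psi(u_i)\varphi_i(w)=\psi\Big(\sum_i\varphi_i(w)u_i\Big)=0,
\]
and by linearity $\sum_i\varphi_i(Tu_i)=0$ for every $T$ of finite rank. If such a $T$ satisfies $\|Tx-x\|<\varepsilon$ on $C$, then $1=|\sum_i\varphi_i(u_i-Tu_i)|\le\varepsilon\sum_i\|\varphi_i\|$, which is false for small $\varepsilon$.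
\end{proof}

Grothendieck's criterion \cite[Theorem 1.e.4]{LT} states that $X$ has the A.P.\ if and only if $\sum\varphi_i(u_i)=0$ for every sequence of pairs satisfying the first two conditions in \eqref{eq:obstruction}. After dividing the $\varphi_i$ by a nonzero trace, this gives the converse of Lemma~\ref{lem:trace}: \emph{every Banach space that fails the A.P.\ carries a trace obstruction}. The converse is used only for Theorem~\ref{thm:A}.

\section{Averaged derivatives}\label{sec:avg}

\subsection*{Moduli and linear functionals}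
Let $\omega$ be a modulus. For $0<s<t$, concavity and $\omega(0)=0$ give $\omega(s)\ge(s/t)\,\omega(t)$, so $\omega(t)/t$ is nonincreasing. Consequently $\omega(s+t)=s\frac{\omega(s+t)}{s+t}+t\frac{\omega(s+t)}{s+t}\le\omega(s)+\omega(t)$, and since $\omega$ is nondecreasing, $\rho(x,y)=\omega(\|x-y\|)$ satisfies the triangle inequality. The metric $\rho$ induces the norm topology, because $\omega$ is continuous at $0$ and $\rho(x,y)<\omega(\varepsilon)$ forces $\|x-y\|<\varepsilon$.

A convex set with the norm metric has no nonzero little Lipschitz function. The condition $\omega(t)/t\to\infty$ repairs this, and this lemma is the only place where it is used.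

\begin{lemma}\label{lem:linear}
Let $K\neq\{0\}$ be a compact subset of a Banach space $Y$ with $0\in K$, let $\omega$ be a modulus with $\omega(t)/t\to\infty$ as $t\to0$, and let $\rho(x,y)=\omega(\|x-y\|)$. Put $\kappa=\operatorname{diam}K/\omega(\operatorname{diam}K)$, the diameter being taken in the norm. Then $y^*|_K\in\operatorname{lip}_0(K,\rho)$ and $\|y^*|_K\|_L\le\kappa\|y^*\|$ for every $y^*\in Y^*$.
\end{lemma}

\begin{proof}
For $x\ne x'$ in $K$ and $t=\|x-x'\|$ the difference quotient of $y^*$ is at most $\|y^*\|\,t/\omega(t)$. Since $t/\omega(t)$ is nondecreasing, this is at most $\kappa\|y^*\|$, and at most $\|y^*\|\,\varepsilon/\omega(\varepsilon)$ when $\rho(x,x')<\omega(\varepsilon)$. The last bound tends to $0$ with $\varepsilon$.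
\end{proof}

\subsection*{The transfer scheme and its difficulty}
Let $(y_j,y_j^*)$ be a trace obstruction on $Y$, let $K\subset Y$ and $\rho$ be as in Lemma~\ref{lem:linear}, and let $X=\operatorname{lip}_0(K,\rho)$. The functionals $y_j^*$ become vectors $y_j^*|_K$ of $X$. The vectors $y_j$ should become functionals on $X$, so we look for a linear map $S$ from the span of the $y_j$ to $X^*$ with
\begin{equation}\label{eq:duality}
\langle Sy,\,y^*|_K\rangle=y^*(y)\qquad(y^*\in Y^*).
\end{equation}
The natural candidate for $\langle Sy,f\rangle$ is the derivative of $f$ in the direction $y$, averaged over $K$. The pairs $(y_j^*|_K,Sy_j)$ then have total trace $\sum y_j^*(y_j)=1$, and for $f\in X$, $x\in K$,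
\[
\sum_{j\le k}\langle Sy_j,f\rangle\,y_j^*(x)=\Big\langle S\Big(\sum_{j\le k}y_j^*(x)y_j\Big),f\Big\rangle ,
\]
where the vector on the right tends to $0$ in $Y$. If $S$ were bounded, these pairs would form a trace obstruction on $X$.

\begin{remark}\label{rem:unbounded}
No bounded map $S:Y_0\to X^*$ on an infinite-dimensional subspace $Y_0\subset Y$ satisfies \eqref{eq:duality}. Otherwise $\|y^*|_{Y_0}\|\le\|S\|\,\|y^*|_K\|_L$ for all $y^*$. Take norm-one functionals $y_n^*\in Y^*$ whose restrictions to $Y_0$ are $\frac12$-separated. By the Arzel\`a--Ascoli theorem a subsequence converges uniformly on $K$. It is Cauchy for $\|\cdot\|_L$, since the difference quotients of $y_n^*-y_m^*$ are at most $2\varepsilon/\omega(\varepsilon)$ on pairs with $\|x-x'\|<\varepsilon$ and at most $2\sup_K|y_n^*-y_m^*|/\omega(\varepsilon)$ on the other pairs. This is a contradiction.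
\end{remark}

So $S$ is unbounded, and the task is to make its norm on the finite-dimensional spaces that occur grow more slowly than the obstruction decays. Let us see in low dimension what this norm is.

\subsection*{Dimension one}
Let $Y=\mathbb R$, $K=[0,a]$ and $\langle S1,f\rangle=(f(a)-f(0))/a$. For smooth $f$ this is the average of $f'$ over $K$, but it makes sense for every continuous $f$, and \eqref{eq:duality} holds. Its norm on $\operatorname{lip}_0(K,\rho)$ is exactly $\omega(a)/a$: the upper bound is immediate, and the linear function $f(t)=t\,\omega(a)/a$ has $\|f\|_L\le1$ because $\omega(t)/t$ is nonincreasing. The loss is $\omega(r)/r$ at the scale $r=a$, the width of $K$.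

\subsection*{Dimension two}
Let $e_1,e_2$ be linearly independent unit vectors, $\eta=\|e_1-e_2\|$, and let $K$ be the parallelogram $\{s_1e_1+s_2e_2:0\le s_1,s_2\le a\}$. Averaging the one-dimensional formula over the other coordinate, we put
\[
\langle Se_1,f\rangle=\frac1{a^2}\int_0^a\big[f(ae_1+ue_2)-f(ue_2)\big]du,\qquad
\langle Se_2,f\rangle=\frac1{a^2}\int_0^a\big[f(ue_1+ae_2)-f(ue_1)\big]du .
\]
Each functional has norm at most $\omega(a)/a$. For $y=e_1-e_2$ and small $\eta$ the triangle inequality gives $2\omega(a)/a$, which does not see that $\|y\|=\eta$ is small. Regroup the four terms instead: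
\[
\langle Sy,f\rangle=\frac1{a^2}\int_0^a\Big(\big[f(ue_1)-f(ue_2)\big]+\big[f(ae_1+ue_2)-f(ue_1+ae_2)\big]\Big)du .
\]
The points in the first bracket are at norm distance $u\eta$, those in the second at distance $(a-u)\eta$. If $f$ is $\Lambda$-Lipschitz for the norm, the integrand is at most $\Lambda a\eta$ and $|\langle Sy,f\rangle|\le\Lambda\|y\|$, as befits an averaged derivative in the direction $y$. If $f$ is $L$-Lipschitz for $\rho$, the integrand is at most $2L\omega(a\eta)$, and
\[
|\langle Sy,f\rangle|\le\frac{2L\,\omega(a\eta)}{a}=2L\,\|y\|\,\frac{\omega(r)}{r},\qquad r=a\eta .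
\]
So the factor $\|y\|$ does appear, and the price is $\omega(r)/r$ at the length $r$ of the diagonal from $ae_2$ to $ae_1$, which may be much smaller than $a$. For general directions and dimensions no such pairing of terms is at hand. It is replaced by splitting $f$ at the scale $r$ into a norm-Lipschitz part, for which derivatives exist, and a uniformly small part.

\subsection*{The two-scale estimate}
We use three facts on Lipschitz functions.
\begin{itemize}
\item[(C1)] (Rademacher) A Lipschitz function $F$ on an open subset of $\mathbb R^n$ is differentiable almost everywhere. At a point $s$ of differentiability, $\partial_cF(s):=\sum_ic_i\partial_iF(s)=\lim_{t\to0}(F(s+tc)-F(s))/t$. Hence, if $|F(s)-F(s')|\le\Lambda\nu(s-s')$ for a norm $\nu$ on $\mathbb R^n$, then $|\partial_cF|\le\Lambda\nu(c)$ almost everywhere.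
\item[(C2)] A Lipschitz function on an interval is the integral of its derivative. With Fubini's theorem, $\int_{\mathbb R^n}\partial_cF=0$ for Lipschitz $F$ with compact support. Applied to a product, this gives $\int q\,\partial_cF=-\int F\,\partial_cq$ when $F$ and $q$ are Lipschitz on $\mathbb R^n$ and $q$ has compact support.
\item[(C3)] (McShane) If $F$ is $\Lambda$-Lipschitz on a subset $A$ of a metric space $(M,d)$, then $x\mapsto\inf_{z\in A}[F(z)+\Lambda d(x,z)]$ is a $\Lambda$-Lipschitz extension of $F$ to $M$.
\end{itemize}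
The splitting comes from the formula in (C3), applied to a function that is not Lipschitz for the norm.

\begin{lemma}\label{lem:twoscale}
Let $K$ be a compact subset of a Banach space, $\omega$ a modulus, and $\varphi$ a linear functional on $C(K)$. Suppose that $M_0,M_1\ge0$ satisfy
\begin{itemize}
\item[(i)] $|\varphi(h)|\le M_1\Lambda$ whenever $h$ is $\Lambda$-Lipschitz for the norm;
\item[(ii)] $|\varphi(h)|\le M_0\|h\|_\infty$ whenever $h\in C(K)$ and $h\ge0$.
\end{itemize}
If $|f(x)-f(z)|\le L\,\omega(\|x-z\|)$ on $K$, then for every $r>0$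
\[
|\varphi(f)|\le L\,\omega(r)\Big(\frac{M_1}{r}+M_0\Big).
\]
\end{lemma}

\begin{proof}
Let $\Lambda=L\omega(r)/r$ and $f_1(x)=\min_{z\in K}[f(z)+\Lambda\|x-z\|]$. As a minimum of $\Lambda$-Lipschitz functions, $f_1$ is $\Lambda$-Lipschitz for the norm, and the choice $z=x$ gives $f_1\le f$. We claim that $f-f_1\le L\omega(r)$. Let $x,z\in K$ and $t=\|x-z\|$. If $t\ge r$, then $\omega(t)\le t\,\omega(r)/r$ by concavity, so $f(z)+\Lambda t\ge f(x)-L\omega(t)+\Lambda t\ge f(x)$. If $t<r$, then $f(z)+\Lambda t\ge f(x)-L\omega(t)\ge f(x)-L\omega(r)$. This proves the claim. Now apply (i) to $f_1$ and (ii) to $f-f_1$.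
\end{proof}

For the parallelogram and $y=e_1-e_2$ one has $M_1=\eta$ and $M_0=2/a$. The two terms balance at $r=a\eta/2$ and give $2L\|y\|\,\omega(r)/r$, the bound found by hand up to the factor $2$ in the scale.

\section{A modulus adapted to the obstruction}\label{sec:A}

In this section we prove Theorem~\ref{thm:A}. The set $K$ is an infinite-dimensional parallelepiped, $S$ is the averaged derivative on it, and the modulus is chosen last, so close to linear that the losses $\omega(r)/r$ are absorbed by the slack \eqref{eq:slack}.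

\subsection*{The set $K$ and the map $S$}
By Grothendieck's criterion there is a trace obstruction $(y_j,y_j^*)$ on $Y$. Put $s_j=\|y_j\|\|y_j^*\|$. The span $V$ of the $y_j$ is infinite-dimensional: otherwise the pairs $(y_j,y_j^*|_V)$ would be a trace obstruction on a space whose identity has finite rank, against Lemma~\ref{lem:trace}. Delete every $y_j$ that lies in the span of its predecessors (in particular every zero vector) and normalize the others. This gives linearly independent unit vectors $e_1,e_2,\dots$, and with $E_n=\operatorname{span}(e_1,\dots,e_n)$ we have $y_1,\dots,y_n\in E_n$.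

Let $a_i=2^{-i}$, $Q=\prod_{i\ge1}[0,a_i]$, $\Phi(t)=\sum_it_ie_i$ and $K=\Phi(Q)$. The series converges uniformly on $Q$, so $\Phi$ is continuous for the product topology and $K$ is compact; it is convex and contains $0$. Let $dt$ be the product of the normalized Lebesgue measures on the factors of $Q$, and let $t^{i\to u}$ denote $t$ with its $i$-th coordinate replaced by $u$. For $h\in C(K)$ put
\[
\langle Se_i,h\rangle=\frac1{a_i}\int_Q\big[h(\Phi(t^{i\to a_i}))-h(\Phi(t^{i\to0}))\big]dt,
\]
and extend $S$ linearly to $V$. All norms on $\mathbb R^n$ being equivalent, there is a constant $0<B_n<\infty$ with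
\begin{equation}\label{eq:Bn}
\sum_{i\le n}\frac{|c_i|}{a_i}\le B_n\Big\|\sum_{i\le n}c_ie_i\Big\|\qquad(c\in\mathbb R^n).
\end{equation}
The number $1/B_n$ plays the role of the scale $a\eta/2$ for the parallelogram. We have no control on its size.

\begin{lemma}\label{lem:SA}
Let $y\in E_n$. Then $\langle Sy,y^*|_K\rangle=y^*(y)$ for $y^*\in Y^*$, and $\varphi=Sy$ satisfies the hypotheses of Lemma~\ref{lem:twoscale} with $M_1=\|y\|$ and $M_0=B_n\|y\|$.
\end{lemma}

\begin{proof}
Write $y=\sum_{i\le n}c_ie_i$. For $h=y^*|_K$ the integrand in the definition of $Se_i$ is the constant $y^*(a_ie_i)$; the first assertion follows by linearity. For $h\ge0$ the integrand is a difference of two numbers in $[0,\|h\|_\infty]$, so $|\langle Se_i,h\rangle|\le\|h\|_\infty/a_i$, and \eqref{eq:Bn} gives (ii).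

For (i), let $h$ be $\Lambda$-Lipschitz for the norm. For $s\in Q_n=\prod_{i\le n}[0,a_i]$ let $F(s)$ be the average of $h(\Phi(s,t'))$ over the remaining coordinates $t'=(t_i)_{i>n}$. Then $|F(s)-F(s')|\le\Lambda\|\sum_{i\le n}(s_i-s_i')e_i\|$. Let $ds$ be normalized Lebesgue measure on $Q_n$. By Fubini's theorem, and by (C2) in the $i$-th coordinate,
\[
\langle Se_i,h\rangle=\int_{Q_n}\frac{F(s^{i\to a_i})-F(s^{i\to0})}{a_i}\,ds=\int_{Q_n}\partial_iF\,ds\qquad(i\le n).
\]
Hence $\langle Sy,h\rangle=\int_{Q_n}\partial_cF\,ds$, and $|\partial_cF|\le\Lambda\|y\|$ almost everywhere by (C1).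
\end{proof}

\subsection*{The modulus}
Put $r_n=\min(1/n,1/B_n)$. For any modulus $\omega$, Lemmas \ref{lem:twoscale} and~\ref{lem:SA} and the inequality $B_n\le1/r_n$ give
\begin{equation}\label{eq:SAbound}
|\langle Sy,f\rangle|\le2\,\frac{\omega(r_n)}{r_n}\,\|y\|\,\|f\|_L\qquad(y\in E_n,\ f\in\operatorname{Lip}_0(K,\rho)),
\end{equation}
where $\rho(x,x')=\omega(\|x-x'\|)$. Take $\beta_j$ from \eqref{eq:slack}. We need $\omega(t)/t\to\infty$ for Lemma~\ref{lem:linear}, and we can afford $\omega(r_n)/r_n$ of order $\beta_n$. The line $t\mapsto r_k+\beta_kt$ has height $(1+\beta_k)r_k$ at $t=r_k$, its slope tends to infinity and its intercept tends to zero. So we take the lower envelope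
\[
\omega(t)=\inf_{k\ge1}\,(r_k+\beta_kt)\qquad(t\ge0).
\]
As a finite-valued infimum of nondecreasing affine functions, $\omega$ is concave and nondecreasing, hence continuous on $(0,\infty)$. We have $\omega(0)=\inf r_k=0$ since $r_k\le1/k$, and $\limsup_{t\to0}\omega(t)\le r_k$ for every $k$, so $\omega$ is continuous at $0$. Also $\omega(t)\ge\beta_1t\ge t$. Thus $\omega$ is a modulus. For every $m$, separating the indices $k\le m$ from the indices $k>m$,
\[
\frac{\omega(t)}t=\inf_k\Big(\frac{r_k}t+\beta_k\Big)\ge\min\Big(\frac{\min_{k\le m}r_k}{t},\ \beta_{m+1}\Big),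
\]
so $\liminf_{t\to0}\omega(t)/t\ge\beta_{m+1}$ for all $m$, and $\omega(t)/t\to\infty$. Finally $\omega(r_n)/r_n\le1+\beta_n\le2\beta_n$, and \eqref{eq:SAbound} becomes
\begin{equation}\label{eq:beta}
|\langle Sy,f\rangle|\le4\beta_n\|y\|\,\|f\|_L\qquad(y\in E_n,\ f\in\operatorname{Lip}_0(K,\rho)).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $K$, $\omega$, $\rho$ be as above and $X=\operatorname{lip}_0(K,\rho)$. Put $u_j=y_j^*|_K$ and $\varphi_j=Sy_j|_X$. By Lemma~\ref{lem:linear}, in which $\kappa\le1$ because $\omega(t)\ge t$, we have $u_j\in X$ and $\|u_j\|_L\le\|y_j^*\|$. By \eqref{eq:beta} and $y_j\in E_j$, we have $\varphi_j\in X^*$ and $\|\varphi_j\|\le4\beta_j\|y_j\|$. We check \eqref{eq:obstruction}. First, $\sum\|u_j\|_L\|\varphi_j\|\le4\sum\beta_js_j<\infty$. Next, $\sum\varphi_j(u_j)=\sum y_j^*(y_j)=1$ by Lemma~\ref{lem:SA}.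

It remains to show that $\sum_j\varphi_j(f)u_j=0$ for $f\in X$. The series converges absolutely in $X$, and evaluation at $x\in K$ is continuous on $X$ since $|f(x)|\le\rho(x,0)\|f\|_L$. So it suffices to show that the series vanishes at each $x\in K$. Put $w_k=\sum_{j\le k}y_j^*(x)y_j\in E_k$. Since $\sum_jy_j^*(x)y_j=0$, we have $w_k=-\sum_{j>k}y_j^*(x)y_j$ and $\|w_k\|\le\|x\|\sum_{j>k}s_j$. By \eqref{eq:beta} and the monotonicity of $(\beta_j)$,
\[
\Big|\sum_{j\le k}\varphi_j(f)u_j(x)\Big|=|\langle Sw_k,f\rangle|\le4\|f\|_L\|x\|\,\beta_k\sum_{j>k}s_j\le4\|f\|_L\|x\|\sum_{j>k}\beta_js_j\longrightarrow0 .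
\]
By Lemma~\ref{lem:trace}, $X$ fails the A.P.
\end{proof}

The last step is where the bound \eqref{eq:beta} is needed on the whole space $E_k$, in terms of the norm of $Y$, and not only on the individual vectors $y_j$: the vector $w_k$ is small only through cancellation, like $e_1-e_2$ in the parallelogram.

\section{One compact set for all H\"older exponents}\label{sec:B}

In Section~\ref{sec:A} we have $r_n\le1/B_n\le a_n=2^{-n}$ (take $c_n=1$ and the other $c_i=0$ in \eqref{eq:Bn}), so for $\omega(t)=t^\alpha$ the factor $\omega(r_n)/r_n$ in \eqref{eq:SAbound} is at least $2^{n(1-\alpha)}$, while Grothendieck's criterion gives no rate of decay for the $s_j$. To prescribe $\omega$ we need an explicit obstruction with a known rate, and a set $K$ that is wide enough in the directions that occur. The combinatorial part of the construction follows A.~M.~Davie \cite{Davie}.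

The plan is to find finite-rank operators $D_k$ of trace one with $\|D_k\|\to0$, such that $D_{k+1}-D_k$ is an \emph{average} of rank-one operators of norm about $2^{-k/2}$. The telescoping series $D_1+\sum_k(D_{k+1}-D_k)$, written out in rank-one terms, then converges absolutely, has sum zero, and has trace one.

\subsection*{Characters and signs}
Let $N_k=2^k$, and let $G_k$ ($k\ge0$) be disjoint sets, $G_k$ being a copy of the group $\mathbb Z_2^{k+2}$, written multiplicatively; thus $|G_k|=4N_k$ and $gg=1$ for $g\in G_k$. A character of $G_k$ is a homomorphism into $\{\pm1\}$. There are $|G_k|$ characters, and they are orthonormal in $L_2(G_k)$ for the normalized counting measure. We use Hoeffding's inequality: if $X_1,\dots,X_n$ are independent random variables with mean zero and values in $[-b,b]$, then $\mathbb P(|\sum X_i|\ge\lambda)\le2\exp(-\lambda^2/(2nb^2))$.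

\begin{lemma}\label{lem:chars}
For each $k\ge0$ there are distinct characters $\sigma^k_1,\dots,\sigma^k_{N_k},\tau^k_1,\dots,\tau^k_{N_{k+1}}$ of $G_k$, and for each $k\ge1$ there are signs $\theta^k_1,\dots,\theta^k_{N_k}\in\{\pm1\}$, such that
\begin{align}
\Big|2\sum_{j\le N_k}\sigma_j^k(g)-\sum_{j\le N_{k+1}}\tau_j^k(g)\Big|&\le9\sqrt{k+1}\,2^{k/2}&&(g\in G_k,\ k\ge0),\label{eq:chars}\\
\Big|\sum_{j\le N_k}\theta_j^k\,\tau_j^{k-1}(g')\,\sigma_j^k(g)\Big|&\le9\sqrt{k+1}\,2^{k/2}&&(g\in G_k,\ g'\in G_{k-1},\ k\ge1).\label{eq:signs}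
\end{align}
\end{lemma}

\begin{proof}
Split the $4N_k$ characters of $G_k$ into $N_k$ quadruples. Order each quadruple uniformly at random, independently of the others; the first character becomes a $\sigma$, the second and third become $\tau$'s, and the fourth is not used. For fixed $g$ the sum in \eqref{eq:chars} is a sum of $N_k$ independent variables $2\sigma(g)-\tau(g)-\tau'(g)$ with values in $[-4,4]$. Each has mean zero, because a given character of the quadruple is a $\sigma$ with probability $\frac14$ and a $\tau$ with probability $\frac24$, and $2\cdot\frac14-\frac24=0$. By Hoeffding's inequality with $b=4$ and a union bound over the $2^{k+2}$ elements $g$, \eqref{eq:chars} fails with probability at most $2^{k+3}e^{-81(k+1)/32}$. Since $e^{81/32}>12$, this is less than $1$ for $k=0$ and decreases in $k$.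

With the characters fixed, let the $\theta_j^k$ be independent random signs. By Hoeffding's inequality with $b=1$ and a union bound over the $2^{2k+3}$ pairs $(g,g')$, \eqref{eq:signs} fails with probability at most $2^{2k+4}e^{-81(k+1)/2}\le(16\,e^{-81/2})^{k+1}<1$.
\end{proof}

\subsection*{The telescoping series in $c_0$}
We work in $c_0=c_0(\bigcup_{k\ge0}G_k)$ with the supremum norm $\|\cdot\|$, and write $g^*(x)=x(g)$ for the coordinate functionals. For $k\ge1$ and $j\le N_k$ let
\[
e_j^k=\tau_j^{k-1}\ \text{ on } G_{k-1},\qquad e_j^k=\theta_j^k\sigma_j^k\ \text{ on } G_k,\qquad e_j^k=0\ \text{ elsewhere},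
\]
and let $Y$ be the closed span of all $e_j^k$. Each vector lives on two consecutive groups, and its coefficient in a linear combination can be read off from either of them, by the functionals
\[
\alpha_j^k=\frac1{|G_k|}\sum_{g\in G_k}\theta_j^k\sigma_j^k(g)\,g^*,\qquad
\tilde\alpha_j^k=\frac1{|G_{k-1}|}\sum_{g\in G_{k-1}}\tau_j^{k-1}(g)\,g^* .
\]
This is what allows us to express the consecutive operators $D_k$ and $D_{k+1}$ through the same coordinates $g^*$, $g\in G_k$. For $k\ge1$, $t\in\mathbb R^{N_k}$, $x\in c_0$ and $g\in G_k$ put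
\[
J_kt=\sum_jt_je_j^k,\qquad D_kx=\frac1{N_k}\sum_j\alpha_j^k(x)\,e_j^k,
\]
\[
z_g^k=\frac1{N_{k+1}}\sum_{j\le N_{k+1}}\tau_j^k(g)\,e_j^{k+1}-\frac1{N_k}\sum_{j\le N_k}\theta_j^k\sigma_j^k(g)\,e_j^k ,
\]
and let $E^k=J_k(\mathbb R^{N_k})$. The Euclidean norm of $t$ is denoted by $|t|_2$.

\begin{lemma}\label{lem:series}
Let $k\ge1$.
\begin{itemize}
\item[(a)] $\alpha_j^k(e_i^l)=\tilde\alpha_j^k(e_i^l)$ equals $1$ if $(l,i)=(k,j)$ and $0$ otherwise. Hence the $e_i^l$ are linearly independent and $\alpha_j^k=\tilde\alpha_j^k$ on $Y$.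
\item[(b)] $D_{k+1}x-D_kx=|G_k|^{-1}\sum_{g\in G_k}x(g)\,z_g^k$ for $x\in Y$.
\item[(c)] $z_g^k(g)=0$ and $\|z_g^k\|\le9\sqrt{k+2}\;2^{-k/2}$ for $g\in G_k$.
\item[(d)] For $x\in c_0$, $D_kx=J_kb$ with $|b|_2\le2^{-k}\|x\|$ and $\|J_kb\|\le2^{-k/2}\|x\|$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) On $G_k$ the vector $e_i^l$ equals $\theta_i^k\sigma_i^k$ if $l=k$, $\tau_i^k$ if $l=k+1$, and $0$ otherwise, and $\alpha_j^k$ is the inner product in $L_2(G_k)$ with $\theta_j^k\sigma_j^k$. On $G_{k-1}$ the vector $e_i^l$ equals $\tau_i^{k-1}$ if $l=k$, $\theta_i^{k-1}\sigma_i^{k-1}$ if $l=k-1$, and $0$ otherwise, and $\tilde\alpha_j^k$ is the inner product in $L_2(G_{k-1})$ with $\tau_j^{k-1}$. Distinct characters are orthogonal.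

(b) For $x\in Y$ replace $\alpha_j^{k+1}(x)$ by $\tilde\alpha_j^{k+1}(x)$ in $D_{k+1}x$. Interchanging the sums,
\[
D_{k+1}x=\frac1{|G_k|}\sum_{g\in G_k}x(g)\,\frac1{N_{k+1}}\sum_j\tau_j^k(g)e_j^{k+1},\qquad
D_kx=\frac1{|G_k|}\sum_{g\in G_k}x(g)\,\frac1{N_k}\sum_j\theta_j^k\sigma_j^k(g)e_j^k .
\]

(c) The vector $z_g^k$ vanishes outside $G_{k-1}\cup G_k\cup G_{k+1}$, and
\[
z_g^k(g')=
\begin{cases}
-2^{-k}\sum_j\theta_j^k\,\tau_j^{k-1}(g')\,\sigma_j^k(g), & g'\in G_{k-1},\\[2pt]
-2^{-k-1}\big[2\sum_j\sigma_j^k(gg')-\sum_j\tau_j^k(gg')\big], & g'\in G_k,\\[2pt]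
2^{-k-1}\sum_j\theta_j^{k+1}\,\tau_j^k(g)\,\sigma_j^{k+1}(g'), & g'\in G_{k+1}.
\end{cases}
\]
By \eqref{eq:signs} at level $k$, by \eqref{eq:chars}, and by \eqref{eq:signs} at level $k+1$, these values are bounded by $9\sqrt{k+1}\,2^{-k/2}$, $\frac92\sqrt{k+1}\,2^{-k/2}$ and $9\sqrt{k+2}\,2^{-(k+1)/2}$ respectively. For $g'=g$ we have $gg'=1$, and the bracket is $2N_k-N_{k+1}=0$.

(d) Here $b_j=\alpha_j^k(x)/N_k$. By Bessel's inequality in $L_2(G_k)$, $\sum_j\alpha_j^k(x)^2\le\|x\|^2$, so $|b|_2\le2^{-k}\|x\|$. Since $\|e_j^k\|=1$, $\|J_kb\|\le\sum_j|b_j|\le\sqrt{N_k}\,|b|_2\le2^{-k/2}\|x\|$.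
\end{proof}

The lemma carries out the plan: the pairs $(e_j^1,N_1^{-1}\alpha_j^1|_Y)$, $j\le N_1$, followed by $(z_g^k,|G_k|^{-1}g^*|_Y)$, $g\in G_k$, $k=1,2,\dots$, form a trace obstruction on $Y$. The norms are summable by (c), the trace is $1+0+0+\cdots$ by (a) and (c), and the partial sums over complete blocks are $D_kx\to0$ by (b) and (d). This is the obstruction that we transfer.

\subsection*{Gaussian averaging and the set $K$}
Suppose first that we averaged over cubes $[0,a_k]^{N_k}$, as in Section~\ref{sec:A}. The image of such a cube under $J_k$ has diameter $a_kN_k$ (take $t_j=a_ke_j^k(g)$ as the difference of two points and evaluate at $g\in G_k$), so $K$ is bounded only if $a_k=O(2^{-k})$. For $y=z_g^k$ the constant $M_0$ is then the weighted $\ell_1$-norm of the coefficients, at least $1/a_k$, and $M_1=\|z_g^k\|\ge2^{-k/2}$ by Parseval's identity on $G_k$. For $\omega(t)=t^\alpha$ the bound of Lemma~\ref{lem:twoscale} is at least a constant times $\max(r^{\alpha-1}2^{-k/2},r^\alpha2^k)\ge2^{k(1-3\alpha/2)}$, with equality at $r=2^{-3k/2}$,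 and this is not summable for $\alpha\le\frac23$.

The cube functional of Section~\ref{sec:A} is integration against minus the distributional derivative of the uniform density. Replacing this density by a Gaussian of width $a_k$ gains twice. The constant $M_0$ becomes an $\ell_2$-norm of the coefficients, $2^{-k/2}$ instead of $1$; and the image under $J_k$ has typical size $a_k\sqrt{kN_k}$ instead of $a_kN_k$, so that $a_k$ may be taken close to $2^{-k/2}$. Together these turn the factor $2^k$ into a power of $k$. The Gaussian has to be truncated to make $K$ compact, and the cutoff is taken Lipschitz so that (C2) applies.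

For $k\ge1$ let
\[
a_k=2^{-k/2}(k+1)^{-3},\qquad R_k=4a_k\sqrt{k+1}\,2^{k/2}=4(k+1)^{-5/2},
\]
and $V_k=\{t\in\mathbb R^{N_k}:\|J_kt\|\le2R_k\}$. Since $J_k$ is injective, $V_k$ is a closed ball for the norm $\|J_k\cdot\|$. Let $V=\prod_{k\ge1}V_k$, write $t=(t^k)_{k\ge1}$ for its points, and put
\[
\Phi(t)=\sum_{k\ge1}J_kt^k,\qquad K=\Phi(V)=\Big\{\sum_{k\ge1}x_k:\ x_k\in E^k,\ \|x_k\|\le2R_k\Big\}.
\]
Since $\sum R_k<\infty$, the series converges uniformly on the compact space $V$, so $\Phi$ is continuous and $K$ is compact. Moreover $K$ is convex, $0\in K$ and $K\subset Y$. Note that $K$ does not depend on $\omega$.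

Let $\xi$ be a standard Gaussian vector in $\mathbb R^{N_k}$, let $\gamma_k$ be the density of $a_k\xi$, let $\chi(s)=\min(1,\max(0,2-s))$, and put
\[
p_k(t)=Z_k^{-1}\gamma_k(t)\,\chi(\|J_kt\|/R_k),\qquad Z_k=\int_{\mathbb R^{N_k}}\gamma_k(t)\,\chi(\|J_kt\|/R_k)\,dt .
\]

\begin{lemma}\label{lem:density}
The function $p_k$ is a Lipschitz probability density supported in $V_k$, and
\begin{equation}\label{eq:density}
\int|\partial_cp_k|\le2\Big(\frac{|c|_2}{a_k}+\frac{\|J_kc\|}{R_k}\Big)\qquad(c\in\mathbb R^{N_k}).
\end{equation}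
\end{lemma}

\begin{proof}
At each of the at most $2^{k+3}$ points $g\in G_{k-1}\cup G_k$, the coordinate $(J_k\xi)(g)=\sum_j\pm\xi_j$ is a centered Gaussian of variance $N_k$; the other coordinates vanish. The tail bound $\mathbb P(|\xi_1|>\lambda)\le2e^{-\lambda^2/2}$ with $\lambda=4\sqrt{k+1}$ gives
\[
\mathbb P(\|J_k(a_k\xi)\|>R_k)\le2^{k+4}e^{-8(k+1)}\le(16\,e^{-8})^{k+1}\le\tfrac12 .
\]
Since $\chi=1$ on $[0,1]$, $Z_k\ge\frac12$. The function $p_k$ is a product of bounded Lipschitz functions, and it vanishes outside $V_k$ because $\chi=0$ on $[2,\infty)$. From $\nabla\gamma_k(t)=-a_k^{-2}t\,\gamma_k(t)$ we get $\int|\partial_c\gamma_k|=a_k^{-1}\mathbb E|\langle c,\xi\rangle|\le|c|_2/a_k$. The cutoff is $R_k^{-1}$-Lipschitz for the norm $\|J_k\cdot\|$, so its derivative in the direction $c$ is at most $\|J_kc\|/R_k$ almost everywhere by (C1). The product rule, $0\le\chi\le1$, $\int\gamma_k=1$ and $Z_k^{-1}\le2$ give \eqref{eq:density}.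
\end{proof}

Let $\mathbb E$ now denote expectation on $V$ for the product of the probability measures $p_k(t^k)\,dt^k$, and let $t^{k\to s}$ be $t$ with its $k$-th component replaced by $s$. For $c\in\mathbb R^{N_k}$ and $h\in C(K)$ put
\[
\langle S(J_kc),h\rangle=-\int_{V_k}\partial_cp_k(s)\;\mathbb E\,h\big(\Phi(t^{k\to s})\big)\,ds .
\]
This is linear in $c$, and the sum of the spaces $E^k$ is direct by Lemma~\ref{lem:series}(a), so $S$ extends linearly to the span of $\bigcup_kE^k$. The vectors $z_g^k$ lie in $E^k+E^{k+1}$ and are small only through cancellation between the two blocks, so two blocks must be treated at once.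

\begin{lemma}\label{lem:SB}
Let $y=J_kb+J_{k+1}c$. Then $\langle Sy,x^*|_K\rangle=x^*(y)$ for $x^*\in c_0^*$. For every modulus $\omega$, every $f\in\operatorname{Lip}_0(K,\omega\circ d)$ and every $r>0$,
\begin{equation}\label{eq:SB}
|\langle Sy,f\rangle|\le\|f\|_L\,\omega(r)\left(\frac{\|y\|}r+2\Big[\frac{|b|_2}{a_k}+\frac{\|J_kb\|}{R_k}+\frac{|c|_2}{a_{k+1}}+\frac{\|J_{k+1}c\|}{R_{k+1}}\Big]\right).
\end{equation}
\end{lemma}

\begin{proof}
Put $q(s,s')=p_k(s)p_{k+1}(s')$ and $v=(b,c)$, so that $\partial_vq=\partial_bp_k(s)\,p_{k+1}(s')+p_k(s)\,\partial_cp_{k+1}(s')$ almost everywhere. For $h\in C(K)$ let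
\[
F_h(s,s')=\mathbb E\,h\Big(J_ks+J_{k+1}s'+\sum_{l\ne k,k+1}J_lt^l\Big)\qquad\big((s,s')\in V_k\times V_{k+1}\big).
\]
By Fubini's theorem, $\mathbb E\,h(\Phi(t^{k\to s}))=\int F_h(s,s')p_{k+1}(s')\,ds'$ and $\mathbb E\,h(\Phi(t^{k+1\to s'}))=\int F_h(s,s')p_k(s)\,ds$. Adding the definitions of $S(J_kb)$ and $S(J_{k+1}c)$ gives $\langle Sy,h\rangle=-\int F_h\,\partial_vq$. Since $|F_h|\le\|h\|_\infty$, hypothesis (ii) of Lemma~\ref{lem:twoscale} holds with $M_0=\int|\partial_bp_k|+\int|\partial_cp_{k+1}|$, which by \eqref{eq:density} is at most twice the square bracket in \eqref{eq:SB}.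

Let $h$ be $\Lambda$-Lipschitz for the norm. Then $F_h$ is $\Lambda$-Lipschitz for the norm $\nu(s,s')=\|J_ks+J_{k+1}s'\|$ on $\mathbb R^{N_k+N_{k+1}}$. For any Lipschitz extension $F$ of $F_h$ to $\mathbb R^{N_k+N_{k+1}}$, (C2) gives $\langle Sy,h\rangle=\int q\,\partial_vF$, because $q$ is Lipschitz and supported in $V_k\times V_{k+1}$. For the extension given by (C3), $|\partial_vF|\le\Lambda\nu(v)=\Lambda\|y\|$ almost everywhere by (C1), and $\int q=1$. So hypothesis (i) holds with $M_1=\|y\|$, and \eqref{eq:SB} follows from Lemma~\ref{lem:twoscale}. For $h=x^*|_K$ the function $F_h$ is $x^*(J_ks+J_{k+1}s')$ plus a constant; extending it by the same formula, we have $\partial_vF=x^*(y)$ everywhere, and $\langle Sy,h\rangle=x^*(y)$.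
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\omega$ be as in the theorem and $\rho=\omega\circ d$. We apply \eqref{eq:SB} twice, with $r=a_k$.

Let $y=z_g^k$. The coefficients are $\pm N_k^{-1}$ and $\pm N_{k+1}^{-1}$, so $|b|_2=2^{-k/2}$, $|c|_2=2^{-(k+1)/2}$ and $\|J_kb\|,\|J_{k+1}c\|\le1$. By Lemma~\ref{lem:series}(c), $\|y\|/a_k\le9\sqrt{k+2}\,(k+1)^3$, and the square bracket is at most $(k+1)^3+\frac14(k+1)^{5/2}+(k+2)^3+\frac14(k+2)^{5/2}\le\frac52(k+2)^3$. Hence
\begin{equation}\label{eq:z}
\|Sz_g^k\|_{\operatorname{Lip}_0(K,\rho)^*}\le14\,\omega(a_k)\,(k+2)^{7/2}.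
\end{equation}
Let $y=D_kx$ with $x\in K$, so that $c=0$. By Lemma~\ref{lem:series}(d), $\|y\|/a_k\le(k+1)^3\|x\|$, and the square bracket is at most $2^{-k/2}\big[(k+1)^3+\frac14(k+1)^{5/2}\big]\|x\|\le\frac54(k+1)^3\|x\|$. Hence
\begin{equation}\label{eq:D}
|\langle SD_kx,f\rangle|\le4\,\omega(a_k)\,(k+1)^3\,\|x\|\,\|f\|_L\qquad(f\in\operatorname{Lip}_0(K,\rho)).
\end{equation}
Since $a_k\le2^{-k/2}$ and $\omega(t)=O(|\log t|^{-5})$, we have $\omega(a_k)\le\omega(2^{-k/2})=O(k^{-5})$. So the right side of \eqref{eq:z} is $O(k^{-3/2})$, which is summable, and the right side of \eqref{eq:D} tends to $0$. This is the only use of the logarithmic hypothesis.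

Let $(u_i,\varphi_i)$ be the sequence of pairs
\[
\big(\alpha_j^1|_K,\ N_1^{-1}Se_j^1\big),\ j\le N_1,\qquad\text{followed by}\qquad\big(g^*|_K,\ |G_k|^{-1}Sz_g^k\big),\ g\in G_k,\ k=1,2,\dots
\]
The functionals $\alpha_j^1$ and $g^*$ have norm at most $1$ on $c_0$, so $u_i\in\operatorname{lip}_0(K,\rho)$ and $\|u_i\|_L\le\kappa$ by Lemma~\ref{lem:linear}. By \eqref{eq:SB}, $\varphi_i\in\operatorname{Lip}_0(K,\rho)^*$. Three facts hold.
\begin{itemize}
\item[(1)] $\sum_i\|u_i\|_L\|\varphi_i\|<\infty$, since by \eqref{eq:z} the block indexed by $G_k$ contributes at most $14\,\kappa\,\omega(a_k)(k+2)^{7/2}$.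
\item[(2)] $\sum_i\varphi_i(u_i)=1$. By Lemma~\ref{lem:SB}, the first block contributes $N_1^{-1}\sum_j\alpha_j^1(e_j^1)=1$, and each later pair contributes $|G_k|^{-1}z_g^k(g)=0$.
\item[(3)] $\sum_i\varphi_i(f)u_i(x)=0$ for $f\in\operatorname{Lip}_0(K,\rho)$ and $x\in K$. The series converges absolutely by (1), so its sum is the limit of the partial sums over complete blocks. Since $x\in Y$, Lemma~\ref{lem:series}(b) shows that the sum up to the block indexed by $G_{m-1}$ is
\[
\Big\langle S\Big(D_1x+\sum_{k=1}^{m-1}\frac1{|G_k|}\sum_{g\in G_k}x(g)z_g^k\Big),f\Big\rangle=\langle SD_mx,f\rangle,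
\]
which tends to $0$ by \eqref{eq:D}.
\end{itemize}

Let $X$ be $\operatorname{lip}_0(K,\rho)$ or $\operatorname{Lip}_0(K,\rho)$. For $f\in X$ the series $\sum_i\varphi_i(f)u_i$ converges absolutely in $X$, and its sum vanishes at every point of $K$ by (3). So $(u_i,\varphi_i|_X)$ is a trace obstruction on $X$, and $X$ fails the A.P.\ by Lemma~\ref{lem:trace}.

For $\mathcal F=\mathcal F(K,\rho)$ the roles of $u_i$ and $\varphi_i$ are exchanged. We first check that $\varphi_i\in\mathcal F$. Each $\varphi_i$ has the form $f\mapsto\int_Vf(\Phi(t))\,d\mu(t)$ for a finite signed Borel measure $\mu$ on $V$: for $S(J_kc)$, $\mu$ is the product of $-\partial_cp_k(s)\,ds$ in the $k$-th factor and $p_l(t^l)\,dt^l$ in the others. Given $\varepsilon>0$, partition the compact space $V$ into finitely many Borel sets $W_m$ with $\Phi(W_m)$ of $\rho$-diameter at most $\varepsilon$, and pick $t_m\in W_m$. Then $\|\varphi_i-\sum_m\mu(W_m)\delta_{\Phi(t_m)}\|\le\varepsilon|\mu|(V)$ in $\operatorname{Lip}_0(K,\rho)^*$, so $\varphi_i\in\mathcal F$. On the other hand $u_i\in\operatorname{Lip}_0(K,\rho)=\mathcal F^*$.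 By (1), $\mu'\mapsto\sum_i\langle\mu',u_i\rangle\varphi_i$ is a bounded operator on $\mathcal F$. By (3) it vanishes at each $\delta_x$, hence on $\mathcal F$. With (2), the pairs $(\varphi_i,u_i)$ form a trace obstruction on $\mathcal F$, and $\mathcal F$ fails the A.P.

Finally, $\omega(t)=t^\alpha$ with $0<\alpha<1$ is a modulus satisfying both hypotheses.
\end{proof}

\section{The metric approximation property and the dual}\label{sec:C}

We prove Proposition~\ref{prop:C}. The only implication that uses the structure of $X=\operatorname{lip}_0(K)$ beyond separability of the dual is the passage of the M.A.P.\ from $X$ to $X^*$. If finite-rank contractions $T_n$ converge pointwise to the identity of $X$, their adjoints converge a priori only in the weak* sense. For $X=\ell_1$ and the coordinate projections $T_n$ the adjoints do not converge in norm at the point $(1,1,\dots)\in\ell_\infty$. For $X=c_0$ they do, and $\operatorname{lip}_0(K)$ is close enough to $c_0$ to inherit this.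

\begin{lemma}[Kalton]\label{lem:c0}
Let $K$ be a compact metric space and $X=\operatorname{lip}_0(K)$. For every $\varepsilon>0$ there is a linear map $U:X\to c_0$ with $\|f\|_L\le\|Uf\|_\infty\le(1+\varepsilon)\|f\|_L$. In particular $X$ and $X^*$ are separable.
\end{lemma}

\begin{proof}
Let $0<\eta<\frac14$ with $(1-4\eta)^{-1}\le1+\varepsilon$. For $n\in\mathbb Z$ let $A_n=\{(x,y)\in K^2:2^{-n}\le d(x,y)<2^{1-n}\}$. These sets cover the pairs of distinct points, and $A_n$ is empty when $2^{-n}>\operatorname{diam}K$. Since $K^2$ is totally bounded, there is a finite set $F_n\subset A_n$ such that each $(x,y)\in A_n$ has a pair $(x',y')\in F_n$ with $d(x,x'),d(y,y')\le\eta2^{-n}$. Write $D=d(x,y)\ge2^{-n}$ and $D'=d(x',y')$, so that $|D-D'|\le2\eta2^{-n}$. Then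
\begin{align*}
\Big|\frac{f(x)-f(y)}D-\frac{f(x')-f(y')}{D'}\Big|
&\le\frac{|f(x)-f(x')|+|f(y)-f(y')|}D+|f(x')-f(y')|\,\frac{|D-D'|}{DD'}\\
&\le2\eta\|f\|_L+2\eta\|f\|_L .
\end{align*}
Hence the family $U_0f$ of the quotients $(f(x)-f(y))/d(x,y)$, $(x,y)\in\bigcup_nF_n$, satisfies $(1-4\eta)\|f\|_L\le\|U_0f\|_\infty\le\|f\|_L$. On $F_n$ the quotients are at most $\lambda_f(2^{1-n})$, which tends to $0$ as $n\to\infty$; since the $F_n$ are finite and empty for very negative $n$, $U_0f$ lies in $c_0$ (add zero coordinates if the index set is finite). Put $U=(1-4\eta)^{-1}U_0$. The space $X$ is isomorphic to a subspace of $c_0$, and $U^*:\ell_1\to X^*$ is onto by the Hahn--Banach theorem, so $X$ and $X^*$ are separable.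
\end{proof}

\begin{lemma}\label{lem:KK}
Let $X=\operatorname{lip}_0(K)$. If $m_n\to m$ weak* in $X^*$ and $\limsup\|m_n\|\le\|m\|$, then $\|m_n-m\|\to0$.
\end{lemma}

\begin{proof}
Fix $\varepsilon>0$ and $U$ as in Lemma~\ref{lem:c0}, and pass to a subsequence along which $\|m_n-m\|$ tends to its original upper limit. Since $|m_n(f)|\le\|m_n\|\,\|Uf\|_\infty$, the Hahn--Banach theorem gives $\tilde m_n\in\ell_1=c_0^*$ with $U^*\tilde m_n=m_n$ and $\|\tilde m_n\|_1\le\|m_n\|$. As $c_0$ is separable, a further subsequence converges weak* to some $\tilde m\in\ell_1$. Then $U^*\tilde m=m$, and $\|m\|\le(1+\varepsilon)\|\tilde m\|_1$ because $\|U^*\|\le1+\varepsilon$. The numbers $|\tilde m_n(i)|-|\tilde m_n(i)-\tilde m(i)|$ tend to $|\tilde m(i)|$ for each $i$ and are bounded in absolute value by $|\tilde m(i)|$, so dominated convergence gives $\|\tilde m_n\|_1-\|\tilde m_n-\tilde m\|_1\to\|\tilde m\|_1$. Therefore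
\[
\lim\|m_n-m\|\le(1+\varepsilon)\limsup\|\tilde m_n-\tilde m\|_1\le(1+\varepsilon)\Big(\|m\|-\frac{\|m\|}{1+\varepsilon}\Big)=\varepsilon\|m\| .
\]
Let $\varepsilon\to0$.
\end{proof}

We also use two general theorems. The first is Grothendieck's: a separable dual space with the A.P.\ has the M.A.P.\ \cite[Theorem 1.e.15]{LT}. The second is the principle of local reflexivity: if $E\subset X^{**}$ and $H\subset X^*$ are finite-dimensional subspaces and $\varepsilon>0$, there is a linear map $W:E\to X$ with $\|W\|\le1+\varepsilon$ and $m(Wx^{**})=x^{**}(m)$ for $x^{**}\in E$, $m\in H$.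

\begin{proof}[Proof of Proposition~\ref{prop:C}]
\emph{If $X$ has the M.A.P., so does $X^*$.} Let $(f_i)$ be a dense sequence in $X$ and let $T_n$ be finite-rank contractions with $\|T_nf_i-f_i\|<1/n$ for $i\le n$. Then $T_nf\to f$ for every $f\in X$. For $m\in X^*$ we have $T_n^*m\to m$ weak* and $\|T_n^*m\|\le\|m\|$, so $T_n^*m\to m$ in norm by Lemma~\ref{lem:KK}. The $T_n^*$ are finite-rank contractions converging pointwise to the identity of $X^*$.

\emph{For $X^*$ the A.P.\ and the M.A.P.\ are equivalent.} The M.A.P.\ implies the A.P.\ by definition, and the converse is Grothendieck's theorem, since $X^*$ is separable by Lemma~\ref{lem:c0}.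

\emph{If $X^*$ has the M.A.P., so does $X$.} This implication (Grothendieck) holds for every Banach space $X$. Let $H\subset X^*$ be a finite-dimensional subspace and $\varepsilon>0$. Applying the M.A.P.\ to the unit ball of $H$, choose a finite-rank contraction $R$ on $X^*$ with $\|Rm-m\|\le\varepsilon\|m\|$ for $m\in H$. The space $E=R^*(X)\subset X^{**}$ is finite-dimensional; let $W:E\to X$ be given by local reflexivity. Then $T=(1+\varepsilon)^{-1}WR^*|_X$ is a finite-rank contraction on $X$, and for $m\in H$, $x\in X$ we have $m(Tx)=(1+\varepsilon)^{-1}(R^*x)(m)=(1+\varepsilon)^{-1}(Rm)(x)$, whence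
\[
|m(Tx)-m(x)|\le\frac{|(Rm-m)(x)|+\varepsilon|m(x)|}{1+\varepsilon}\le2\varepsilon\|m\|\|x\| .
\]
Fix $x_1,\dots,x_n\in X$, and let $\mathcal D\subset X^n$ be the set of all $(Tx_1,\dots,Tx_n)$ with $T$ a finite-rank contraction on $X$. A weak neighborhood of $(x_1,\dots,x_n)$ in $X^n$ involves finitely many functionals $m\in X^*$; taking for $H$ their span and $\varepsilon$ small, we see that $(x_1,\dots,x_n)$ is in the weak closure of $\mathcal D$. The set $\mathcal D$ is convex, so by the Hahn--Banach theorem its weak and norm closures coincide. Thus the identity of $X$ is approximated on finite sets by finite-rank contractions, and $X$ has the M.A.P.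
\end{proof}

\begin{thebibliography}{9}

\bibitem{Davie} A.~M.~Davie, 1973.

\bibitem{Enflo} Enflo, Acta Math.\ 130 (1973).

\bibitem{LT} Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces I}.

\bibitem{Survey} \emph{A survey on Lipschitz-free Banach spaces}, \texttt{https://bibliotekanauki.pl/articles/746348.pdf}.

\end{thebibliography}
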